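\title{The polynomial norms defined by power bounded operators are pairwise inequivalent}

\begin{abstract}
For $c\ge1$ and a polynomial $P$, let $\|P\|_{(c)}$ be the supremum of $\|P(T)\|$ over all operators $T$ on $\ell_2$ with $\sup_{n\ge1}\|T^n\|\le c$. Peller asked whether these norms are equivalent for all $c>1$. We show that no two of them are: for explicit polynomials $P_K$, each a sum of $K$ differences of Ces\`aro means, $\|P_K\|_{(c)}$ has the exact order $K^{\alpha(c)}$ with $\alpha(c)=\frac2\pi\arccos\frac1c$. The upper bound combines Parrott's matrix completion theorem with the Schwarz lemma in a sector; the lower bound comes from a diagonal operator on exponentials in a weighted $L^2$ space. We also bound the ratio of two such norms in terms of the degree, and construct for each $c'>1$ an operator with power bound $c'$ that is not similar to any operator with a smaller power bound.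
\end{abstract}

\section{The question and the results}\label{sec:intro}

Call $\sup_{n\ge1}\|T^n\|$ the \emph{power bound} of an operator $T$. For $c\ge1$ and a polynomial $P(z)=\sum_{n\ge0}a_nz^n$ with complex coefficients, put $P(T)=\sum_n a_nT^n$ (with $T^0=I$) and
\[
\|P\|_{(c)}=\sup\Big\{\|P(T)\|:\ T\in B(\ell_2),\ \sup_{n\ge1}\|T^n\|\le c\Big\}.
\]
This is the best estimate of $\|P(T)\|$ that uses nothing about $T$ but the power bound $c$. It is nondecreasing in $c$. With $\|P\|_\infty=\max_{|z|=1}|P(z)|$, the operators $T=\lambda I$, $|\lambda|=1$, and the triangle inequality give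
\begin{equation}\label{eq:trivial}
\|P\|_\infty\le\|P\|_{(c)}\le c\sum_n|a_n| ,
\end{equation}
so $\|\cdot\|_{(c)}$, a finite supremum of seminorms, is a norm. For $c=1$ the admissible operators are the contractions, and von Neumann's inequality ($\|P(T)\|\le\|P\|_\infty$ whenever $\|T\|\le1$ on a Hilbert space) gives $\|P\|_{(1)}=\|P\|_\infty$. The following question is Peller's; we take it from \cite{CM}.

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every pair $1<c<c'$ there is a constant $C=C(c,c')$ such that $\|P\|_{(c')}\le C\|P\|_{(c)}$ for all polynomials $P$?}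
\medskip

One would guess that it is. On monomials $c$ enters as a factor only: $\|z^n\|_{(c)}=c$ for $n\ge1$, as an idempotent of norm $c$ shows. The same holds for Peller's logarithmic estimate in the degree, the right-hand inequality of Theorem~\ref{thm:degree} below. And if operators on all Banach spaces are admitted, the answer is yes: the shift on $\ell_1$ has $\|P(T)\|\ge\sum|a_n|$, so the supremum lies between $\sum|a_n|$ and $c\sum|a_n|$. On a Banach space the value of the power bound carries little information, because $T$ is a contraction in the equivalent norm $\sup_{n\ge0}\|T^nx\|$. That norm need not come from an inner product. A Hilbert space substitute would write each $T$ of power bound at most $c'$ as $V^{-1}SV$, with $S$ of power bound at most $c$ and $\|V\|\|V^{-1}\|\le C(c,c')$, and this would give a positive answer.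

The answer is negative, because on a Hilbert space $c$ also enters as an exponent. Put
\[
\alpha(c)=\frac2\pi\arccos\frac1c\qquad(c\ge1).
\]
This function is strictly increasing, $\alpha(1)=0$, and $\alpha(c)\to1$ as $c\to\infty$. Let $A_N(z)=\frac1N\sum_{j=0}^{N-1}z^j$ be the Ces\`aro mean of length $N$. For an integer $K\ge2$ put $M=K^3$ and
\begin{equation}\label{eq:PK}
\sigma_l=A_{M^l},\qquad d_k=\sigma_{5k+1}-\sigma_{5k+2},\qquad P_K=\sum_{k=1}^Kd_k .
\end{equation}

\begin{theorem}\label{thm:main}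
For every $c\ge1$ there are constants $\gamma_c,C_c\in(0,\infty)$ such that
\[
\gamma_c\,K^{\alpha(c)}\le\|P_K\|_{(c)}\le C_c\,K^{\alpha(c)}\qquad(K\ge2).
\]
For $c=1$ one has $\|P_K\|_{(1)}=\|P_K\|_\infty\le14$.
\end{theorem}

For $1\le c<c'$ the ratio $\|P_K\|_{(c')}/\|P_K\|_{(c)}$ is therefore at least $(\gamma_{c'}/C_c)K^{\alpha(c')-\alpha(c)}$, which tends to infinity.

\begin{corollary}\label{cor:answer}
The norms $\|\cdot\|_{(c)}$, $c\ge1$, are pairwise inequivalent. In particular, no constant $C(c,c')$ as in the Question exists for any pair $1<c<c'$.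
\end{corollary}

The degree of $P_K$ is about $K^{15K}$, and a very large degree cannot be avoided. Let $R_{c,c'}(N)$ be the supremum of $\|P\|_{(c')}/\|P\|_{(c)}$ over polynomials $P\ne0$ of degree at most $N$.

\begin{theorem}\label{thm:degree}
For $1\le c<c'$ there are $\gamma>0$ and $N_0$, depending only on $c$ and $c'$, such that
\[
\gamma\Big(\frac{\log N}{\log\log N}\Big)^{\alpha(c')-\alpha(c)}\le R_{c,c'}(N)\le e\,c'^2\log(N+2)\qquad(N\ge N_0).
\]
\end{theorem}

For $c=1$ the lower exponent is $\alpha(c')$, which tends to $1$ as $c'\to\infty$. So the logarithmic upper bound is sharp up to an arbitrarily small power: for each $\varepsilon>0$ there is $c'$ with $R_{1,c'}(N)\ge(\log N)^{1-\varepsilon}$ for all large $N$. Finally, the similarity described above fails already for a single operator.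

\begin{theorem}\label{thm:single}
For every $c'>1$ there is $T\in B(\ell_2)$ with $\sup_{n\ge1}\|T^n\|\le c'$ such that, for every $1\le c<c'$, no estimate $\|P(T)\|\le C\|P\|_{(c)}$ holds for all polynomials $P$. Every $S\in B(\ell_2)$ similar to $T$ satisfies $\sup_{n\ge1}\|S^n\|\ge c'$; in particular $\sup_{n\ge1}\|T^n\|=c'$.
\end{theorem}

This contains the theorem of Kalton and Le Merdy \cite{KLM} that for each $c$ some power bounded operator is not similar to any operator with power bound at most $c$.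

Section~\ref{sec:model} translates the problem into one about bases of a Hilbert space, and Section~\ref{sec:sector} proves the inequality for bases in which $\alpha(c)$ appears. Sections~\ref{sec:upper} and~\ref{sec:lower} prove the two bounds of Theorem~\ref{thm:main}; Section~\ref{sec:conseq} proves Theorems~\ref{thm:degree} and~\ref{thm:single}. Inner products are linear in the first variable.

\section{Angles, tail projections and Ces\`aro means}\label{sec:model}

The norm of an idempotent measures the angle between its range and its kernel. This is the source of the angle $\arccos\frac1c$.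

\begin{lemma}\label{lem:angle}
Let $c>1$, $\varphi=\arccos\frac1c\in(0,\frac\pi2)$, and let $E,F$ be subspaces of a Hilbert space. The following are equivalent:
\begin{itemize}
\item[(i)] $\|v\|\le c\,\|u+v\|$ for all $u\in E$, $v\in F$;
\item[(ii)] $|\langle u,v\rangle|\le\sin\varphi\,\|u\|\|v\|$ for all $u\in E$, $v\in F$.
\end{itemize}
\end{lemma}

\begin{proof}
For $u\ne0$ the squared distance from $v$ to $\mathbb Cu$ is $\min_{s\in\mathbb C}\|su+v\|^2=\|v\|^2-|\langle u,v\rangle|^2/\|u\|^2$. Condition (i) says that this is at least $\cos^2\!\varphi\,\|v\|^2$ for all $u\ne0$ and $v$, and that is (ii).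
\end{proof}

Since (ii) is symmetric in $E$ and $F$, so is (i). Let $x_1,\dots,x_J$ be linearly independent vectors in a Hilbert space, and let $Q_j$ be the \emph{tail projection} $\sum_it_ix_i\mapsto\sum_{i\ge j}t_ix_i$ on their span; thus $Q_1=I$, and we put $Q_{J+1}=0$. The \emph{tail constant} of the system is $\max_{j\le J}\|Q_j\|$. It is at most $c$ exactly when (i) holds for $E=\mathrm{span}(x_1,\dots,x_m)$, $F=\mathrm{span}(x_{m+1},\dots,x_J)$ and every $1\le m<J$. Such systems produce power bounded operators.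

\begin{lemma}\label{lem:diag}
Let $x_1,\dots,x_J$ be a basis of a Hilbert space with tail constant at most $c$, let $0\le\lambda_1\le\dots\le\lambda_J\le1$, and let $Tx_j=\lambda_jx_j$. Then $\|T^n\|\le c$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Summation by parts gives
\[
T^n=\sum_{j=1}^J\lambda_j^n(Q_j-Q_{j+1})=\lambda_1^nQ_1+\sum_{j=2}^J(\lambda_j^n-\lambda_{j-1}^n)Q_j .
\]
The coefficients are nonnegative and their sum is $\lambda_J^n\le1$.
\end{proof}

Monotonicity is essential: eigenvalues $1,0,1,0,\dots$ give the projection onto the odd-numbered basis vectors, whose norm is not bounded in terms of $c$ (Lemma~\ref{lem:V}). The point of the construction is to reach this projection as a \emph{polynomial} in an operator with monotone eigenvalues, and Ces\`aro means are the tool.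

\begin{lemma}\label{lem:cesaro}
Let $1\le n\le N$ be integers.
\begin{itemize}
\item[(a)] If $|z|\le1$ and $z\ne1$, then $|1-A_N(z)|\le\frac12N|1-z|$ and $|A_N(z)|\le\dfrac2{N|1-z|}$.
\item[(b)] If $0\le\lambda<1$, then $0\le A_N(\lambda)\le A_n(\lambda)\le1$ and $A_N(\lambda)\le\dfrac1{N(1-\lambda)}$.
\item[(c)] If $T$ has power bound at most $c\ge1$, then $\|A_N(T)\|\le c$ and $\|A_n(T)A_N(T)-A_N(T)\|\le cn/N$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $|1-z^j|\le j|1-z|$, the mean of $j$ over $0\le j<N$ is less than $N/2$, and $A_N(z)=(1-z^N)/(N(1-z))$. This gives (a) and the last bound in (b). The means $A_N(\lambda)$ decrease in $N$ because $A_{N+1}(\lambda)$ is a weighted average of $A_N(\lambda)$ and $\lambda^N\le A_N(\lambda)$. In (c), the first bound holds because $\|T^j\|\le c$ for all $j\ge0$. For $0\le j<n$,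
\[
T^jA_N(T)-A_N(T)=\frac1N\Big(\sum_{i=N}^{N+j-1}T^i-\sum_{i=0}^{j-1}T^i\Big)
\]
has norm at most $2jc/N$; average over $0\le j<n$.
\end{proof}

\begin{example}\label{ex:two}
Let $c>1$, $\varphi=\arccos\frac1c$, and let $x_1,x_2\in\mathbb C^2$ be unit vectors with $\langle x_1,x_2\rangle=\sin\varphi$. By Lemma~\ref{lem:angle}, $\|Q_2\|=\|I-Q_2\|=c$. Let $N\ge2$, $1-\lambda_1=N^{-1/2}$, $1-\lambda_2=N^{-3/2}$, and $Tx_j=\lambda_jx_j$. Then $T^n=\lambda_1^nI+(\lambda_2^n-\lambda_1^n)Q_2$ has norm at most $c$. By Lemma~\ref{lem:cesaro}, $0\le A_N(\lambda_1)\le N^{-1/2}$ and $0\le1-A_N(\lambda_2)\le\frac12N^{-1/2}$, so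
\[
A_N(T)-Q_2=A_N(\lambda_1)(I-Q_2)-(1-A_N(\lambda_2))Q_2
\]
has norm at most $\frac32cN^{-1/2}$. The mean of length $N$ keeps the eigenvector with $1-\lambda\ll1/N$ and removes the one with $1-\lambda\gg1/N$: it is almost the tail projection.
\end{example}

Now take a basis of length $2K$ with tail constant $c$ and eigenvalues that increase to $1$ very fast. Each tail projection is almost a Ces\`aro mean of $T$, each coordinate projection $Q_j-Q_{j+1}$ is almost a difference of two means, and with well placed eigenvalues $P_K(T)$ is almost the projection $\Pi$ onto the odd-numbered vectors. For an orthogonal basis ($c=1$) we have $\|\Pi\|=1$; in general the triangle inequality gives $\|\Pi\|\le2cK$. A lower bound for $\|P_K\|_{(c)}$ thus requires a basis with tail constant $c$ and large $\|\Pi\|$.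

For the upper bound $T$ is arbitrary and need not have eigenvectors. But tail projections satisfy $Q_iQ_j=Q_j$ for $i<j$, and Lemma~\ref{lem:cesaro}(c) says that means of rapidly increasing lengths satisfy the same rule approximately, for \emph{every} operator with power bound $c$. This is enough to reduce the upper bound to an inequality for bases.

\section{Sums of vectors with a given tail constant}\label{sec:sector}

For orthogonal vectors $\|\sum_{k\le K}x_k\|^2=\sum\|x_k\|^2$, and for arbitrary vectors $\|\sum x_k\|^2\le K\sum\|x_k\|^2$ by the Cauchy--Schwarz inequality. The tail constant interpolates between the exponents $0$ and $1$ of $K$.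

\begin{proposition}\label{prop:sector}
Let $c>1$, $K\ge2$, and let $x_1,\dots,x_K$ be linearly independent vectors in a Hilbert space with tail constant at most $c$. Then
\[
\Big\|\sum_{k=1}^Kx_k\Big\|^2\le8ec^2K^{\alpha(c)}\sum_{k=1}^K\|x_k\|^2 .
\]
\end{proposition}

The Hilbert space is essential: the unit vectors of $\ell_1^K$ have tail projections of norm $1$, and $\|\sum x_k\|^2=K\sum\|x_k\|^2$.

Throughout the section $\varphi=\arccos\frac1c$, $\kappa=\sin\varphi$ and $\alpha=\alpha(c)=2\varphi/\pi$. For $|z|=1$ let $x(z)=\sum_jz^jx_j$. The trigonometric polynomial $\|x(z)\|^2=\sum_{j,k}z^{j-k}\langle x_j,x_k\rangle$ has mean $\sum\|x_k\|^2$ and value $\|\sum x_k\|^2$ at $z=1$, so we must compare a value with the mean. Positivity alone gives only the factor $K$. The hypothesis allows us to remove the negative frequencies at the cost of a relative error $\kappa$. What remains is an analytic polynomial with values in a sector of half-angle $\varphi$, and an analytic function with values in that sector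 grows at most like $(1-|z|)^{-\alpha}$.

\begin{example}\label{ex:K2}
Let $K=2$, $\|x_1\|=\|x_2\|=1$, $\langle x_1,x_2\rangle=\kappa$. Then $\|x(z)\|^2=2+\kappa z+\kappa\bar z$. The operator $Yu=\kappa\langle u,x_1\rangle x_2$ has norm $\kappa$ and $\langle Yx_1,x_2\rangle=\langle x_1,x_2\rangle$. Since
\[
\langle Yx(z),x(z)\rangle=\kappa(z+\kappa z^2)(\kappa\bar z+\bar z^2)=2\kappa^2+\kappa\bar z+\kappa^3z ,
\]
the difference $\|x(z)\|^2-\langle Yx(z),x(z)\rangle=(1-\kappa^2)(2+\kappa z)$ is analytic, and it lies within $\kappa\|x(z)\|^2$ of $\|x(z)\|^2$.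
\end{example}

For general $K$ one operator $Y$ must serve all $K-1$ splittings at once. It is a matrix whose entries below the diagonal are prescribed, and the hypothesis bounds only the rectangular lower-left corners. Filling the rest with zeros does not work: in $\big(\begin{smallmatrix}1&*\\1&1\end{smallmatrix}\big)$ the known row and column have norm $\sqrt2$, the choice $*=0$ gives norm $\frac{1+\sqrt5}2>\sqrt2$, and the choice $*=-1$ gives $\sqrt2$. That a good choice always exists is Parrott's theorem \cite{Parrott}: for given blocks $B,C,D$ of compatible sizes,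
\[
\min_X\left\|\begin{pmatrix}X&B\\ C&D\end{pmatrix}\right\|=\max\left(\big\|\begin{pmatrix}C&D\end{pmatrix}\big\|,\ \left\|\begin{pmatrix}B\\ D\end{pmatrix}\right\|\right).
\]
Permuting columns preserves norms, so the unknown block may equally be the upper right one. We also need the following bound for a polynomial $f$ of degree at most $n$:
\begin{equation}\label{eq:growth}
\max_{|z|=R}|f|\le(R/r)^n\max_{|z|=r}|f|\qquad(0<r\le R),
\end{equation}
which is the maximum principle for the polynomial $\zeta^nf(1/\zeta)$ on the disc $|\zeta|\le1/r$.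

\begin{proof}[Proof of Proposition~\ref{prop:sector}]
Let $E_m=\mathrm{span}(x_1,\dots,x_m)$, $F_m=\mathrm{span}(x_{m+1},\dots,x_K)$, and work in $H_0=E_K$. By Lemma~\ref{lem:angle}, $|\langle u,v\rangle|\le\kappa\|u\|\|v\|$ for $u\in E_m$, $v\in F_m$, $1\le m<K$.

\emph{Step 1: there is $Y\in B(H_0)$ with $\|Y\|\le\kappa$ and $\langle Yu,v\rangle=\langle u,v\rangle$ for $u\in E_m$, $v\in F_m$, $1\le m<K$.} By Gram--Schmidt, applied forward and backward, there are orthonormal bases $(e_j)$ and $(g_i)$ of $H_0$ with $E_m=\mathrm{span}(e_1,\dots,e_m)$ and $F_m=\mathrm{span}(g_{m+1},\dots,g_K)$. It suffices to find a matrix $(y_{ij})$ of norm at most $\kappa$ with $y_{ij}=\langle e_j,g_i\rangle$ for $i>j$, and to define $Y$ by $\langle Ye_j,g_i\rangle=y_{ij}$; indeed, expanding $u\in E_m$ and $v\in F_m$ involves only pairs with $i>m\ge j$.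

Let $R(p,q)$ be the submatrix with rows $\ge p$ and columns $\le q$. The corner $R(m+1,m)$ is prescribed; it is the matrix of the form $\langle u,v\rangle$ on $E_m\times F_m$, so its norm is at most $\kappa$. We choose the entries $y_{ij}$, $i\le j$, in order of increasing $j-i$, so that $\|R(i,j)\|\le\kappa$. When $y_{ij}$ is to be chosen, it is the upper right entry of $R(i,j)$, and every other entry $(i',j')$ of $R(i,j)$ has $j'-i'<j-i$ and is known. Deleting the first row of $R(i,j)$ leaves $R(i+1,j)$ and deleting the last column leaves $R(i,j-1)$. If both are nonempty, each is a prescribed corner (when $i=j$) or was treated earlier (when $i<j$), so it has norm at most $\kappa$, and Parrott's theorem provides $y_{ij}$. One of them is empty only for $(i,j)=(1,1)$ or $(K,K)$; then $y_{ij}=0$ gives $\|R(1,1)\|=\|R(2,1)\|$ and $\|R(K,K)\|=\|R(K,K-1)\|$. The last matrix obtained is $R(1,K)=(y_{ij})$.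

\emph{Step 2: an analytic polynomial with values in a sector.} Put $X=I-Y$. For $j<k$ we have $x_j\in E_j$ and $x_k\in F_j$, so $\langle Xx_j,x_k\rangle=0$. Hence the polynomial $f(z)=\sum_{j\ge k}z^{j-k}\langle Xx_j,x_k\rangle$, of degree at most $K-1$, satisfies
\[
f(z)=\langle Xx(z),x(z)\rangle=\|x(z)\|^2-\langle Yx(z),x(z)\rangle\qquad(|z|=1).
\]
Here $x(z)\ne0$ by linear independence, and $f(z)/\|x(z)\|^2$ lies in the closed disc with center $1$ and radius $\sin\varphi$. The tangents from $0$ to this disc make the angle $\varphi$ with the real axis. So on the circle $\operatorname{Re}f\ge(1-\kappa)\|x(z)\|^2>0$, and $f$ takes values in the closed convex sector $\{|\arg\zeta|\le\varphi\}\cup\{0\}$. By the Poisson formula, each value of $f$ in the open disc is an average of its values on the circle against a positive weight of total mass $1$. Therefore $\operatorname{Re}f>0$ and $|\arg f|\le\varphi$ in the whole disc.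

\emph{Step 3: growth.} The function $G=f^{1/\alpha}$ (principal branch) is holomorphic in the disc and $|\arg G|\le\varphi/\alpha=\pi/2$, that is, $\operatorname{Re}G\ge0$. If $\operatorname{Re}G(0)>0$, then $\psi=(G-G(0))/(G+\overline{G(0)})$ is holomorphic, $|\psi|\le1$ and $\psi(0)=0$, so $|\psi(z)|\le|z|$ by the Schwarz lemma; from $G(1-\psi)=G(0)+\overline{G(0)}\psi$ we get $|G(z)|\le|G(0)|\frac{1+|z|}{1-|z|}$. If $\operatorname{Re}G(0)=0$, the harmonic function $\operatorname{Re}G$ attains its minimum, $G$ is constant, and the same bound holds. Thus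
\[
|f(z)|\le|f(0)|\Big(\frac{1+|z|}{1-|z|}\Big)^{\alpha}\qquad(|z|<1).
\]
This bound is empty on the circle; the degree takes us there. With $r=1-\frac1K$ we have $\frac{1+r}{1-r}\le2K$ and $r^{-(K-1)}=(1+\frac1{K-1})^{K-1}\le e$, so \eqref{eq:growth} gives $|f(1)|\le e(2K)^\alpha|f(0)|$. Since $f(0)=\sum_k\langle Xx_k,x_k\rangle$ and $\|X\|\le1+\kappa$,
\[
(1-\kappa)\Big\|\sum x_k\Big\|^2\le\operatorname{Re}f(1)\le e(2K)^\alpha(1+\kappa)\sum\|x_k\|^2 .
\]
Finally $2^\alpha\le2$ and $\frac{1+\kappa}{1-\kappa}=\frac{(1+\kappa)^2}{\cos^2\varphi}\le4c^2$.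
\end{proof}

\section{The upper bound}\label{sec:upper}

We want to apply Proposition~\ref{prop:sector} to vectors $p_ky_k$, where the operators $p_k$ are differences of Ces\`aro means and a further mean $h_m$ almost kills $p_1,\dots,p_m$ and almost fixes $p_{m+1},\dots,p_K$. The errors are controlled by $\|y_k\|$, which may be far larger than $\|p_ky_k\|$, and the vectors $p_ky_k$ may be linearly dependent. Both defects disappear if we attach to $p_ky_k$ a new orthogonal component of length $\|y_k\|$.

\begin{lemma}\label{lem:perturb}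
Let $c>1$, $K\ge2$, and let $p_1,\dots,p_K,h_1,\dots,h_{K-1}$ be operators on a Hilbert space $H$ with $\|p_k\|\le2c$, $\|h_m\|\le c$, and
\[
\|h_mp_k\|\le K^{-2}\quad(k\le m),\qquad\|h_mp_k-p_k\|\le K^{-2}\quad(k>m).
\]
Then, with $D_c^2=12e\,c^2(4c^2+1)\,e^{1/\sqrt{c^2-1}}$, for all $y_1,\dots,y_K\in H$,
\[
\Big\|\sum_kp_ky_k\Big\|\le D_c\,K^{\alpha(c)/2}\Big(\sum_k\|y_k\|^2\Big)^{1/2}.
\]
\end{lemma}

\begin{proof}
Both sides are continuous in the $y_k$, so we may assume that all $y_k\ne0$. Let $(f_k)$ be the standard basis of $\mathbb C^K$. The vectors $\tilde x_k=p_ky_k\oplus\|y_k\|f_k\in H\oplus\mathbb C^K$ are linearly independent and $\|\tilde x_k\|^2\le(4c^2+1)\|y_k\|^2$. We claim that their tail constant is at most $c_1=c\sqrt{1+1/K}$.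

Fix $1\le m<K$ and scalars $t_k$, write $u=\sum_{k\le m}t_k\tilde x_k=u_0\oplus w_1$ and $v=\sum_{k>m}t_k\tilde x_k=v_0\oplus w_2$, and let $w=w_1+w_2$, so that $\|w\|^2=\sum|t_k|^2\|y_k\|^2\ge\|w_2\|^2$. Then
\[
h_m(u_0+v_0)-v_0=\sum_{k\le m}t_kh_mp_ky_k+\sum_{k>m}t_k(h_mp_k-p_k)y_k
\]
has norm at most $K^{-2}\sum|t_k|\|y_k\|\le K^{-3/2}\|w\|$, so $\|v_0\|\le c\|u_0+v_0\|+K^{-3/2}\|w\|$. Using $(s+t)^2\le(1+\frac1K)s^2+(1+K)t^2$ and $(1+K)K^{-3}\le\frac1K$ (true for $K\ge2$), we get
\[
\|v\|^2=\|v_0\|^2+\|w_2\|^2\le\Big(1+\frac1K\Big)c^2\|u_0+v_0\|^2+\Big(1+\frac1K\Big)\|w\|^2\le c_1^2\|u+v\|^2 ,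
\]
which is the claim. Proposition~\ref{prop:sector} and $c_1^2\le\frac32c^2$ give
\[
\Big\|\sum p_ky_k\Big\|^2\le\Big\|\sum\tilde x_k\Big\|^2\le12e\,c^2(4c^2+1)K^{\alpha(c_1)}\sum\|y_k\|^2 .
\]
It remains to replace $\alpha(c_1)$ by $\alpha(c)$. Since $\alpha'(x)=\frac2\pi\frac1{x\sqrt{x^2-1}}$ is decreasing and $c_1-c\le\frac c{2K}$, we have $\alpha(c_1)-\alpha(c)\le\frac1{\pi K\sqrt{c^2-1}}$, and $\log K\le K$ gives $K^{\alpha(c_1)-\alpha(c)}\le e^{1/\sqrt{c^2-1}}$.
\end{proof}

The last step explains the size of the parameters. A fixed loss in $c$ would change the exponent; errors of size $K^{-2}$ change it by $O(1/K)$, which costs a bounded factor. Since Lemma~\ref{lem:cesaro}(c) gives errors of order $c/M$, the choice $M=K^3$ suffices. The step uses $\alpha'(c)<\infty$, hence $c>1$; the case $c=1$ is treated directly below.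

Lemma~\ref{lem:perturb} bounds $\|\sum p_ky_k\|$ by a square sum, and its adjoint form bounds a square sum $(\sum\|p_k^*x\|^2)^{1/2}$ by $\|x\|$; each costs $K^{\alpha(c)/2}$. If the $d_k(T)$ were idempotent we would write $P_K(T)x=\sum d_k(T)\,d_k(T)x$ and apply the two bounds in turn. They are not, even approximately: Lemma~\ref{lem:cesaro}(c) says nothing useful about $\sigma_l(T)^2$, and $\sigma_l(\lambda)=\frac12$ for some $\lambda\in(0,1)$. So we use a wider window $b_k$ that acts as the identity on $d_k$, and separators $h_k$ between consecutive windows (Figure~\ref{fig:scales}):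
\[
b_k=\sigma_{5k}-\sigma_{5k+3},\qquad h_k=\sigma_{5k+4}.
\]
This is why the indices in \eqref{eq:PK} come in blocks of five.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3]
\draw[->] (-0.5,0) -- (8.6,0) node[right] {$s$};
\foreach \x/\t in {0/{5k},1/{5k+1},2/{5k+2},3/{5k+3},4/{5k+4},5/{5k+5},6/{5k+6},7/{5k+7},8/{5k+8}}
  \draw (\x,0.07) -- (\x,-0.07) node[below] {\scriptsize$\t$};
\draw[very thick] (1,0.5) -- node[above] {$d_k$} (2,0.5);
\draw[very thick] (6,0.5) -- node[above] {$d_{k+1}$} (7,0.5);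
\draw[very thick] (0,1.2) -- node[above] {$b_k$} (3,1.2);
\draw[very thick] (5,1.2) -- node[above] {$b_{k+1}$} (8,1.2);
\draw[very thick,->] (4,1.9) -- node[above] {$h_k$} (8.6,1.9);
\foreach \x/\t in {1.5/{2k-1},4/{2k},6.5/{2k+1}}
  \node at (\x,0) {$\bullet$};
\foreach \x/\t in {1.5/{2k-1},4/{2k},6.5/{2k+1}}
  \node at (\x,-0.75) {$\lambda_{\t}$};
\end{tikzpicture}
\caption{A number $\lambda\in(0,1)$ is placed at $s=\log_M\frac1{1-\lambda}$. The mean $\sigma_l(\lambda)$ is near $0$ for $s$ well below $l$ and near $1$ for $s$ well above $l$. Each of the polynomials $d_k,b_k,h_k$ is near $1$ inside its bar and near $0$ outside it, except close to the ends. The dots are the eigenvalues $\lambda_j$ used for the lower bound.}\label{fig:scales}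
\end{figure}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main} for $c>1$]
Let $T$ have power bound at most $c$, and write $\sigma_l$ for $\sigma_l(T)$, and so on; these operators commute. By Lemma~\ref{lem:cesaro}(c), $\|\sigma_l\|\le c$ and
\begin{equation}\label{eq:absorb}
\|\sigma_i\sigma_l-\sigma_l\|\le c/M\qquad(i<l).
\end{equation}
Let $p_k$ be $d_k$ or $b_k$, so $p_k=\sigma_i-\sigma_{i'}$ with $5k\le i,i'\le5k+3$, and $\|p_k\|\le2c$. If $k\le m$, then $i,i'<5m+4$, both $h_m\sigma_i$ and $h_m\sigma_{i'}$ are within $c/M$ of $h_m$, and $\|h_mp_k\|\le2c/M$. If $k>m$, then $i,i'>5m+4$, the products are within $c/M$ of $\sigma_i$ and $\sigma_{i'}$, and $\|h_mp_k-p_k\|\le2c/M$. Moreover, \eqref{eq:absorb} applies to each of the four products in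
\[
d_kb_k=\sigma_{5k+1}\sigma_{5k}-\sigma_{5k+1}\sigma_{5k+3}-\sigma_{5k+2}\sigma_{5k}+\sigma_{5k+2}\sigma_{5k+3},
\]
so $d_kb_k$ is within $4c/M$ of $\sigma_{5k+1}-\sigma_{5k+3}-\sigma_{5k+2}+\sigma_{5k+3}=d_k$.

Suppose $K\ge2c$, so that $2c/M\le K^{-2}$. Lemma~\ref{lem:perturb} applies to $p_k=d_k(T)$. It also applies to $p_k=b_k(T^*)=b_k(T)^*$, because $T^*$ has the same power bound and $b_k$ has real coefficients. So the operator $(y_k)\mapsto\sum b_k^*y_k$ from the Hilbert sum of $K$ copies of $\ell_2$ to $\ell_2$ has norm at most $D_cK^{\alpha(c)/2}$, and so does its adjoint $x\mapsto(b_kx)_k$. Hence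
\[
\Big\|\sum_kd_kb_kx\Big\|\le D_cK^{\alpha(c)/2}\Big(\sum_k\|b_kx\|^2\Big)^{1/2}\le D_c^2K^{\alpha(c)}\|x\| ,
\]
and $\|P_K(T)\|\le D_c^2K^{\alpha(c)}+4cK/M\le(D_c^2+4c)K^{\alpha(c)}$. If $2\le K<2c$, then $\|P_K(T)\|\le2cK\le4c^2$.
\end{proof}

\begin{proof}[Proof that $\|P_K\|_\infty\le14$]
We have $P_K(1)=0$. Let $|z|=1$ and $s=|1-z|>0$. By Lemma~\ref{lem:cesaro}(a), $|d_k(z)|\le|1-\sigma_{5k+1}(z)|+|1-\sigma_{5k+2}(z)|\le2sM^{5k+2}$ and $|d_k(z)|\le4/(sM^{5k+1})$. As $M^{-5}\le\frac12$, the $k$ with $sM^{5k+2}\le1$ contribute at most $2(1+\frac12+\cdots)=4$, and those with $sM^{5k+1}\ge1$ at most $8$. Any other $k$ satisfies $M^{-5k-2}<s<M^{-5k-1}$; there is at most one, and $|d_k(z)|\le2$.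
\end{proof}

By von Neumann's inequality, this is the upper bound for $c=1$.

\section{The lower bound}\label{sec:lower}

Fix $c>1$ and put $\alpha=\alpha(c)\in(0,1)$, $\varphi=\pi\alpha/2$, so $\cos\varphi=1/c$. We look for the basis among exponentials $e_j(t)=e^{ijt}$ in a weighted space $L^2(w\,\frac{dt}{2\pi})$. If $u$ has lower frequencies than $v$, then $v\bar u$ has only positive frequencies, and $\langle v,u\rangle_w=\int v\bar u\,w\,\frac{dt}{2\pi}$ does not change when boundary values of an analytic function $\psi$ are subtracted from $w$. Condition (ii) of Lemma~\ref{lem:angle} follows if $|w-\psi|\le\sin\varphi\;w$, which places $\psi$ in the sector of half-angle $\varphi$. By Step~3 in the proof of Proposition~\ref{prop:sector}, such a $\psi$ grows at most with order $\alpha$, and so does $1/\psi$. We take the function that has both a zero and a singularity of this order, at opposite points of the circle: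
\[
g(z)=\Big(\frac{1-z}{1+z}\Big)^{\alpha},\qquad w(t)=|g(e^{it})|=|\tan(t/2)|^{\alpha}.
\]
The weight is integrable because $\alpha<1$. Let $H_K=\mathrm{span}(e_1,\dots,e_{2K})$ with the norm of $L^2(w\,\frac{dt}{2\pi})$; integrals are over $[-\pi,\pi]$.

\begin{lemma}\label{lem:basis}
The basis $e_1,\dots,e_{2K}$ of $H_K$ has tail constant at most $c$.
\end{lemma}

\begin{proof}
The map $\frac{1-z}{1+z}$ sends the disc to the right half-plane, so $g$ (principal branch) is holomorphic there. At $z=e^{it}$ the map equals $-i\tan(t/2)$, so $g(e^{it})=w(t)e^{\mp i\varphi}$ for $0<\pm t<\pi$. For $0<r<1$, $|1+e^{it}|\le|1+re^{it}|+(1-r)\le2|1+re^{it}|$, hence $|g(re^{it})|\le4^\alpha|1+e^{it}|^{-\alpha}$, which is integrable. For $n\ge1$ the mean of $z^ng(z)$ over $|z|=r$ is its value $0$ at the origin, and dominated convergence gives $\int e^{int}g(e^{it})\,dt=0$. If $u\in\mathrm{span}(e_i:i<j)$ and $v\in\mathrm{span}(e_i:i\ge j)$, then $\int v\bar ug\,dt=0$. Since $|1-\cos\varphi\,e^{\pm i\varphi}|^2=1-\cos^2\!\varphi$,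 the Cauchy--Schwarz inequality gives
\[
|\langle v,u\rangle_w|=\Big|\int v\bar u\,(w-\cos\varphi\;g)\,\frac{dt}{2\pi}\Big|\le\sin\varphi\int|u||v|\,w\,\frac{dt}{2\pi}\le\sin\varphi\,\|u\|\|v\| .
\]
Apply Lemma~\ref{lem:angle}.
\end{proof}

Let $\Pi$ be the projection of $H_K$ with $\Pi e_j=e_j$ for odd $j$ and $\Pi e_j=0$ for even $j$. The operator $V=I-2\Pi$ satisfies $Ve_j=(-1)^je_j$, so it is the rotation $Vf(t)=f(t+\pi)$. It moves a function concentrated at the zero of $w$ to the singularity of $w$.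

\begin{lemma}\label{lem:V}
$\|V\|\ge\frac14K^\alpha$, and hence $\|\Pi\|\ge\frac18K^\alpha-\frac12$.
\end{lemma}

\begin{proof}
Take $f=\sum_{j=1}^{2K}e_j$, so $|f(t)|=|\sin Kt|/|\sin(t/2)|$. For $|t|\le\pi$ we have $|\sin(t/2)|\ge|t|/\pi$, hence $|f(t)|\le\min(2K,\pi/|t|)$. For $|t|\le\pi/2$, convexity of the tangent on $[0,\pi/4]$ gives $|\tan(t/2)|\le\frac2\pi|t|\le|t|$. For $\pi/2\le|t|<\pi$ we have $|f|^2\le2$ and $|\tan(t/2)|=\cot\frac{\pi-|t|}2\le\frac2{\pi-|t|}$. Splitting at $|t|=1/K$ and $|t|=\pi/2$,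
\[
2\pi\|f\|^2\le2\int_0^{1/K}4K^2t^\alpha\,dt+2\int_{1/K}^\infty\pi^2t^{\alpha-2}\,dt+4\int_0^{\pi/2}\Big(\frac2s\Big)^\alpha ds .
\]
The three terms equal $\frac{8K^{1-\alpha}}{1+\alpha}$, $\frac{2\pi^2K^{1-\alpha}}{1-\alpha}$ and $\frac{4\cdot2^\alpha(\pi/2)^{1-\alpha}}{1-\alpha}\le\frac8{1-\alpha}$. Since $K^{1-\alpha}\ge1$ and $16+2\pi^2<14\pi$, we obtain $\|f\|^2\le\frac7{1-\alpha}K^{1-\alpha}$.

Next, $\|Vf\|^2=\int|f(t)|^2|\cot(t/2)|^\alpha\frac{dt}{2\pi}$. For $0<|t|\le\frac\pi{2K}$ we have $|\sin Kt|\ge\frac2\pi K|t|$ and $|\sin(t/2)|\le|t|/2$, so $|f|\ge4K/\pi$; also $|\cot(t/2)|\ge1/|t|$. Therefore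
\[
\|Vf\|^2\ge\frac1\pi\cdot\frac{16K^2}{\pi^2}\int_0^{\pi/(2K)}t^{-\alpha}\,dt=\frac{16K^2}{\pi^3}\,\frac{(\pi/(2K))^{1-\alpha}}{1-\alpha}\ge\frac{K^{1+\alpha}}{2(1-\alpha)},
\]
because $\pi^3<32$ and $\pi/2>1$. Thus $\|V\|^2\ge K^{2\alpha}/14\ge K^{2\alpha}/16$, and $\|V\|\le1+2\|\Pi\|$.
\end{proof}

\begin{remark}
All $e_j$ have the same norm, independent of $K$, so $\sum_j\|e_j\|^2$ is a constant times $K$, while $\|\sum_j(-1)^je_j\|^2=\|Vf\|^2\ge K^{1+\alpha}/2$. Signs do not change the tail constant, so the exponent in Proposition~\ref{prop:sector} is attained by the vectors $(-1)^je_j$.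
\end{remark}

Now place the eigenvalues as in Figure~\ref{fig:scales}: the odd ones in the middle of the windows of the $d_k$, the even ones midway between windows. For $1\le k\le K$ let
\[
1-\lambda_{2k-1}=M^{-(5k+3/2)},\qquad1-\lambda_{2k}=M^{-(5k+4)} .
\]
Then $0<\lambda_1<\dots<\lambda_{2K}<1$, and these numbers do not depend on $c$.

\begin{lemma}\label{lem:values}
For $1\le k\le K$, $|P_K(\lambda_{2k-1})-1|\le2K^{-3/2}$ and $|P_K(\lambda_{2k})|\le2K^{-3/2}$.
\end{lemma}

\begin{proof}
Let $0<\lambda<1$. By Lemma~\ref{lem:cesaro}(a),(b), $d_i(\lambda)\ge0$ and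
\[
d_i(\lambda)\le1-\sigma_{5i+2}(\lambda)\le\tfrac12M^{5i+2}(1-\lambda),\qquad d_i(\lambda)\le\sigma_{5i+1}(\lambda)\le\frac1{M^{5i+1}(1-\lambda)} .
\]
Let $\lambda=\lambda_{2k-1}$. For $i<k$ the first bound gives $d_i(\lambda)\le\frac12M^{5k-3-(5k+3/2)}=\frac12M^{-9/2}$, and for $i>k$ the second gives $d_i(\lambda)\le M^{5k+3/2-(5k+6)}=M^{-9/2}$. For $i=k$,
\[
|1-d_k(\lambda)|\le(1-\sigma_{5k+1}(\lambda))+\sigma_{5k+2}(\lambda)\le\tfrac12M^{-1/2}+M^{-1/2}.
\]
So $|P_K(\lambda)-1|\le\frac32M^{-1/2}+KM^{-9/2}\le2M^{-1/2}$. Let $\lambda=\lambda_{2k}$. For $i\le k$ the first bound gives $d_i(\lambda)\le\frac12M^{-2}$, and for $i>k$ the second gives $d_i(\lambda)\le M^{5k+4-(5k+6)}=M^{-2}$. So $|P_K(\lambda)|\le KM^{-2}\le2M^{-1/2}$. Finally $M^{-1/2}=K^{-3/2}$.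
\end{proof}

\begin{proposition}\label{prop:TK}
Let $c>1$, $K\ge2$, and define $T_K$ on $H_K$ by $T_Ke_j=\lambda_je_j$. Then $T_K$ has power bound at most $c$, and $\|P_K(T_K)\|\ge\frac18K^{\alpha(c)}-9c$.
\end{proposition}

\begin{proof}
The power bound follows from Lemmas~\ref{lem:diag} and~\ref{lem:basis}. The operator $P_K(T_K)-\Pi$ is a combination of the $2K$ coordinate projections $Q_j-Q_{j+1}$, each of norm at most $2c$, with coefficients of modulus at most $2K^{-3/2}$ by Lemma~\ref{lem:values}. Its norm is at most $2K\cdot2K^{-3/2}\cdot2c\le8c$. By Lemma~\ref{lem:V}, $\|P_K(T_K)\|\ge\frac18K^{\alpha}-\frac12-8c$.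
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
For every $c\ge1$, the operator $\lambda_1I$ and Lemma~\ref{lem:values} give $\|P_K\|_{(c)}\ge|P_K(\lambda_1)|\ge1-2\cdot2^{-3/2}>0.29$. This settles $c=1$, where $\alpha(1)=0$. Let $c>1$. The operator $T_K\oplus0$ on $H_K\oplus\ell_2\cong\ell_2$ has power bound at most $c$ and $\|P_K(T_K\oplus0)\|\ge\|P_K(T_K)\|$, so $\|P_K\|_{(c)}\ge\frac18K^{\alpha(c)}-9c$. If $K^{\alpha(c)}\ge144c$, this is at least $\frac1{16}K^{\alpha(c)}$. Otherwise $\|P_K\|_{(c)}>0.29\ge\frac{0.29}{144c}K^{\alpha(c)}$.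
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}.

\section{Growth in the degree, and similarity}\label{sec:conseq}

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
\emph{Lower bound.} We have $\deg P_K<M^{5K+2}=K^{15K+6}\le e^{18K\log K}$, since $6\le3K$. Let $L=\log N/(18\log\log N)$, choose $N_0$ so that $\log\log N\ge1$ and $L\ge2$ for $N\ge N_0$, and let $K=\lfloor L\rfloor$. Then $2\le K\le\log N$, so $18K\log K\le18L\log\log N=\log N$ and $\deg P_K\le N$. With $\beta=\alpha(c')-\alpha(c)\in(0,1)$, Theorem~\ref{thm:main} and $K\ge L/2$ give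
\[
R_{c,c'}(N)\ge\frac{\gamma_{c'}}{C_c}K^\beta\ge\frac{\gamma_{c'}}{36\,C_c}\Big(\frac{\log N}{\log\log N}\Big)^\beta .
\]

\emph{Upper bound.} This is Peller's estimate; we include a short proof. By \eqref{eq:trivial} it suffices to show $\|P(T)\|\le e\,c'^2\log(N+2)\|P\|_\infty$ when $T$ has power bound at most $c'$ and $P=\sum_{n\le N}a_nz^n$. Let $\|x\|=\|y\|=1$ and $\tau_n=\langle T^nx,y\rangle$. The power bound controls the resolvent in $L^2$, and we need an $L^1$ bound to pair with $\|P\|_\infty$; so we take a product of two resolvents. For $0<r<1$ let $\mathcal R_t=(I-re^{-it}T)^{-1}=\sum_nr^ne^{-int}T^n$. Parseval's identity for Hilbert space valued functions, $\int\|\sum e^{-int}\xi_n\|^2\frac{dt}{2\pi}=\sum\|\xi_n\|^2$, gives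
\[
\int\|\mathcal R_tx\|^2\frac{dt}{2\pi}=\sum_nr^{2n}\|T^nx\|^2\le\frac{c'^2}{1-r^2},
\]
and the same bound holds for $\mathcal R_t^*y=\sum r^ne^{int}T^{*n}y$. By the Cauchy--Schwarz inequality, $\phi(t)=\langle\mathcal R_tx,\mathcal R_t^*y\rangle=\langle\mathcal R_t^2x,y\rangle=\sum_n(n+1)r^ne^{-int}\tau_n$ satisfies $\int|\phi|\frac{dt}{2\pi}\le c'^2/(1-r^2)$. Integrating $\phi$ against $P(re^{it})$, which is bounded by $\|P\|_\infty$, we get
\[
\Big|\sum_na_n(n+1)r^{2n}\tau_n\Big|\le\frac{c'^2\|P\|_\infty}{1-r^2}.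
\]
To remove the factor $n+1$, multiply by $2r$ and integrate over $0<r<\rho$, where $\rho<1$:
\[
\Big|\sum_na_n\rho^{2n+2}\tau_n\Big|\le c'^2\|P\|_\infty\log\frac1{1-\rho^2}.
\]
Apply this to $P(z/\rho^2)$, whose supremum on the circle is at most $\rho^{-2N}\|P\|_\infty$ by \eqref{eq:growth}, and take $\rho^2=1-\frac1{N+2}$. Then $|\langle P(T)x,y\rangle|\le\rho^{-2N-2}c'^2\log(N+2)\|P\|_\infty$, and $\rho^{-2N-2}=(1+\frac1{N+1})^{N+1}\le e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:single}]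
Let $T=\bigoplus_{K\ge2}T_K$ on $\bigoplus_{K\ge2}H_K\cong\ell_2$, where $H_K$ and $T_K$ are those of Proposition~\ref{prop:TK} for the constant $c'$. Then $\|T^n\|=\sup_K\|T_K^n\|\le c'$ and $\|P_K(T)\|\ge\frac18K^{\alpha(c')}-9c'$, while $\|P_K\|_{(c)}\le C_cK^{\alpha(c)}$ with $\alpha(c)<\alpha(c')$ for $1\le c<c'$. Letting $K\to\infty$ excludes the estimate. Suppose $S=WTW^{-1}$ has power bound $s<c'$, and put $c=\max(s,1)<c'$. Then $P(T)=W^{-1}P(S)W$ gives $\|P(T)\|\le\|W\|\|W^{-1}\|\,\|P\|_{(c)}$ for all $P$, which we have just excluded. The case $S=T$ shows that the power bound of $T$ equals $c'$.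
\end{proof}

\begin{thebibliography}{9}

\bibitem{CM}
Colloquium Mathematicum,
\texttt{https://www.impan.pl/shop/en/publication/\allowbreak transaction/download/product/87793}

\bibitem{KLM}
Kalton and Le Merdy, J. Operator Theory 47 (2002).

\bibitem{Parrott}
S. Parrott, J. Funct. Anal. 30 (1978).

\end{thebibliography}
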